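# Alternating projections between the nonnegative cone and a subspace of finite codimension

## A quarter turn cut out by two linear equations and a switch

Fix integers $N\ge 2$ and $M\ge 1$, and put $\theta_l=\frac{l\pi}{2N}$. Take $\mathbb R^{N+2}$ with coordinates named $b,\ b',\ a_0,\dots,a_{N-1}$, and consider the vectors
$$g_l=\cos\theta_l\,e_b+\sin\theta_l\,e_{b'}+\tfrac1M\,e_{a_l},\qquad 0\le l\le N-1 .$$
When $M$ is large, $g_l$ is almost a unit vector in the $(b,b')$-plane at angle $\theta_l$, and the tiny coordinate $a_l$ is a name tag. Let $G_i$ be the cone of all nonnegative combinations of $g_i,g_{i+1},\dots,g_{N-1}$. Since $a_l$ occurs only in $g_l$, the coefficient of $g_l$ in an element $y$ must be $M\,y(a_l)$. Hence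
$$G_i=\Big\{y\ge 0:\ y(b)=M\sum_{l\ge i}\cos\theta_l\,y(a_l),\quad y(b')=M\sum_{l\ge i}\sin\theta_l\,y(a_l),\quad y(a_l)=0\ (l<i)\Big\}. \tag{1}$$

So $G_0$ is the intersection of the nonnegative cone with the solution set of two linear equations. To get $G_i$ from $G_0$ we add one more linear equation $\sum_{l<i}\zeta_l\,y(a_l)=0$ with coefficients $\zeta_l>0$, because a vanishing sum of nonnegative terms has only vanishing terms. This third equation is a switch: making $\zeta_l$ positive, however small it is, turns off $a_l$. Three equations suffice for every $i$.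

For $N=2$, $M=4$, in the coordinates $(b,b',a_0,a_1)$, the generators are $g_0=(1,0,\frac14,0)$ and $g_1=(\frac{\sqrt2}2,\frac{\sqrt2}2,0,\frac14)$. The cone $G_0$ consists of their nonnegative combinations, and $G_1$ is the single ray through $g_1$.

What does it cost to turn? Forget the small coordinates for a moment and let $d_l=\cos\theta_l\,e_b+\sin\theta_l\,e_{b'}$ for $0\le l\le N$. Projecting $d_0=e_b$ directly onto the line of $d_N=e_{b'}$ gives $0$. Projecting successively onto the lines of $d_1,d_2,\dots,d_N$ gives a multiple of $e_{b'}$ of length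
$$\cos^N\tfrac{\pi}{2N}\ \ge\ \Big(1-\tfrac{\pi^2}{8N^2}\Big)^N\ \ge\ 1-\tfrac{\pi^2}{8N}.$$
Now take orthonormal vectors $e_{b_0},e_{b_1},e_{b_2},\dots$ and make such a quarter turn in the plane of $e_{b_0},e_{b_1}$, then in the plane of $e_{b_1},e_{b_2}$, and so on, with $N_j=2^jN_0$ steps in the $j$-th plane. The length never falls below $1-\sum_j\frac{\pi^2}{8N_j}=1-\frac{\pi^2}{4N_0}$. After $j$ turns, however, the vector is a multiple of $e_{b_j}$, so it converges weakly to $0$. Almost all of the length survives, and it escapes along the coordinates.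

What this is for: we shall make one fixed pair of convex sets, the nonnegative cone of $\ell_2$ and a subspace of codimension $3$, whose alternating projections follow such an escaping vector forever.

## The problem and the theorems

Let $X=\ell_2$ be the real Hilbert space with inner product $\langle\cdot,\cdot\rangle$ and norm $\|\cdot\|$. For closed convex $C_1,C_2\subseteq X$ with nearest-point projections $P_1,P_2$ and $x_0\in X$, the sequence of **alternating projections** is
$$x_1=P_1x_0,\quad x_2=P_2x_1,\quad x_3=P_1x_2,\ \dots$$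
Throughout, $C_1=\ell_2^+$ is the cone of nonnegative sequences and $C=C_1\cap C_2$. Minimizing $\sum_k(x(k)-c(k))^2$ coordinate by coordinate gives $P_1x=x^+$, with $x^+(k)=\max(x(k),0)$. We also write $x^-=x^+-x\ge0$. For a countable index set $I$ we identify $\ell_2(I)$ with $\ell_2$.

Fact 3.4 of "Projection Algorithms:" (http://docserver.carma.newcastle.edu.au/229/2/00_153%2DBauschke.pdf) says that if $C_2$ is a hyperplane with $C\ne\emptyset$, then $(x_n)$ converges in norm for every $x_0$. Open Problem 2 there asks what happens if $C_2$ is an affine subspace of finite codimension. A closed affine subspace $C_2=p+L$ has codimension $m$ if $\dim L^\perp=m$, that is, if it is the solution set of $m$ independent continuous linear equations.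

**Theorem 1.** For every $m\ge3$ and $\varepsilon\in(0,1)$ there are a closed linear subspace $C_2\subset\ell_2$ of codimension $m$ with $C=\{0\}$ and a point $x_0\in C_1$ such that the alternating projections satisfy $\|x_n\|\ge(1-\varepsilon)\|x_0\|>0$ for all $n$. In particular $(x_n)$ does not converge in norm.

**Theorem 2.** If $C_2$ is a closed affine subspace of codimension at most $2$ and $C\neq\emptyset$, then $(x_n)$ converges in norm for every $x_0\in\ell_2$.

**Proposition 3.** Let $C_2=p+L$ have finite codimension ($L$ a closed linear subspace) with $C\ne\emptyset$ and $L^\perp\cap\ell_2^+=\{0\}$. Then $(x_n)$ converges in norm for every $x_0$.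

Theorems 1 and 2 together say: norm convergence holds for all $C_2$ of codimension $m$ with $C\neq\emptyset$ and all $x_0$ if and only if $m\le2$.

We first treat codimension one and two. The place where that argument stops shows what a third equation releases, and then we return to the turning cones.

## Fejér monotonicity and weak convergence

Write $y_0=x_1=P_1x_0$ and $y_{t+1}=P_1P_2y_t$. Then $x_{2t+1}=y_t$ and $x_{2t+2}=P_2y_t$. If $x_0\in C_1$, then $y_0=x_0$. Nearest-point projections onto closed convex sets are nonexpansive.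

**(F) Fejér monotonicity.** For $c\in C$ we have $\|x_{n+1}-c\|\le\|x_n-c\|$, since $P_1,P_2$ are nonexpansive and fix $c$. If $C_2$ is affine, then $y-P_2y$ is orthogonal to $P_2y-c$, and so
$$\|P_1P_2y-c\|^2\le\|P_2y-c\|^2=\|y-c\|^2-\|y-P_2y\|^2. \tag{2}$$

**(W) Weak convergence.** If $C\ne\emptyset$, then $(x_n)$ converges weakly to a point of $C$. This is due to Bregman (Soviet Math. Dokl. 6 (1965) 688–692). For affine $C_2$, the only case we use, here is the argument. By (2), $(y_t)$ is bounded and $\sum_t\|y_t-P_2y_t\|^2<\infty$, so $y_t-P_2y_t\to0$. The closed convex sets $C_1,C_2$ are weakly closed, so a weak cluster point of $(y_t)$ lies in $C_1$, and, being also a weak cluster point of $(P_2y_t)$, in $C_2$. If $c,c'\in C$ are two weak cluster points, then $\|y_t-c\|^2-\|y_t-c'\|^2$ converges, because both terms are nonincreasing. Hence $\langle y_t,c'-c\rangle$ converges, and comparing its limits along the two subsequences gives $\langle c,c'-c\rangle=\langle c',c'-c\rangle$, that is, $c=c'$. A bounded sequence with only one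 weak cluster point converges weakly to it. Thus $y_t\rightharpoonup c\in C$, and $P_2y_t\rightharpoonup c$ too.

In finite dimensions this is norm convergence. In $\ell_2$ it is weaker: $e_k\rightharpoonup0$ although $\|e_k\|=1$. The question is whether our orbits can lose mass at infinity in this way.

A two-dimensional example, to be remembered for later: in $\mathbb R^2$ let $C_2=\{x:x(2)=-\zeta x(1)\}$ with $\zeta\ge0$, and start at $(1,0)$. Then $P_2(1,0)=\frac1{1+\zeta^2}(1,-\zeta)$, so $P_1P_2(1,0)=\frac1{1+\zeta^2}(1,0)$ and $y_t=(1+\zeta^2)^{-t}(1,0)$. For $\zeta=0$ the intersection $C$ is a ray and the orbit stands still. For every $\zeta>0$ we have $C=\{0\}$ and the orbit tends to $0$, but for tiny $\zeta$ it stays near $(1,0)$ for a very long time. The intersection jumps while any fixed iterate moves continuously.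

## Accumulated residuals, and codimension one by hand

Let $C_2=p+L$ have codimension $m$ and $C\ne\emptyset$. Choosing an orthonormal basis of $L^\perp$ as rows, write $C_2=\{x:Ax=b\}$ with $A:\ell_2\to\mathbb R^m$, $AA^*=I$. Then
$$P_2x=x+A^*(b-Ax).$$
Let $\alpha_k=Ae_k\in\mathbb R^m$, so that $(A^*w)(k)=\langle\alpha_k,w\rangle$. Then $\sum_k|\alpha_k|^2=m$, and $\sum_k\langle\alpha_k,w\rangle^2=\|A^*w\|^2=1$ for unit $w$. Put
$$r_n=b-Ay_n,\qquad S_0=0,\qquad S_n=\sum_{i<n}r_i .$$

**Step 1: a formula for $y_n(k)$.** The purpose is to see each coordinate through the vectors $S_n\in\mathbb R^m$ alone. One iteration reads $y_{n+1}(k)=\max(y_n(k)+\langle\alpha_k,r_n\rangle,0)$. For $n\ge1$ it follows that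
$$y_n(k)=\max\Big\{y_0(k)+\langle\alpha_k,S_n\rangle,\ \max_{1\le j\le n}\langle\alpha_k,S_n-S_j\rangle\Big\}. \tag{3}$$
For $n=1$ this is the iteration itself, the term $j=1$ being $0$. To pass from $n$ to $n+1$, add $\langle\alpha_k,r_n\rangle$ to every entry, which turns $S_n$ into $S_{n+1}$, and take the maximum with $0$, which is the new term $j=n+1$.

**Step 2: reduction to domination.** By (W), $y_n\rightharpoonup c\in C$. In particular $y_n(k)\to c_k$ for each $k$, and $b=Ac$. If there is $(g_k)\in\ell_2$ with $0\le y_n(k)\le g_k$ for all $n\geq 1$ and all $k$, then dominated convergence gives $\|y_n-c\|\to0$, and then also $P_2y_n\to P_2c=c$, so $(x_n)$ converges in norm. We therefore look for an $\ell_2$ bound. By (2), and since $A^*$ is isometric, $|r_n|=\|A^*r_n\|=\|y_n-P_2y_n\|\le R$ for a constant $R$, and $(y_n)$ is bounded.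

**(a)** *If $(S_n)$ is bounded, then $(y_n)$ converges in norm.* By (3), $y_n(k)\le y_0(k)+2|\alpha_k|\sup_j|S_j|$, which is in $\ell_2$.

**(b)** *Let $K=\{u\in\mathbb R^m:\langle\alpha_k,u\rangle\le0\text{ for all }k\}=\{u:A^*u\le0\}$. If $|S_{n_i}|\to\infty$ and $S_{n_i}/|S_{n_i}|\to u$, then $u\in K$.* By (3), $\langle\alpha_k,S_n\rangle\le y_n(k)-y_0(k)\le\sup_ny_n(k)<\infty$. Divide by $|S_{n_i}|$ and let $i\to\infty$.

**Proof of Proposition 3.** The range of the injective map $A^*$ is $L^\perp$. If $u\in K$, then $-A^*u\in L^\perp\cap\ell_2^+=\{0\}$, so $u=0$. Thus $K=\{0\}$. If $(S_n)$ were unbounded, compactness of the unit sphere of $\mathbb R^m$ and (b) would give a unit vector in $K$. So $(S_n)$ is bounded, and (a) applies. $\blacksquare$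

For example, a hyperplane $\{x:\langle a,x\rangle=b\}$ whose normal $a$ has entries of both strict signs satisfies the hypothesis of Proposition 3.

**The bound on $S_n$ can fail.** The first thing one would try is to prove that $(S_n)$ is always bounded. This is false even for one equation. Let $m=1$, $b=0$, $\alpha_k=a_k=\sqrt3\,2^{-k}$ for $k\ge1$ (so $\sum a_k^2=1$), and $y_0(k)=k2^{-k}$. Here $C=\{0\}$, so $y_n(k)\to0$ for each $k$. Also $r_n=-\langle a,y_n\rangle\le0$, so $S_n$ decreases to some $S\in[-\infty,0]$. If $S$ were finite, then $y_n(k)\ge y_0(k)+a_kS_n$ would give $0\ge2^{-k}(k+\sqrt3\,S)$ for all $k$, which is absurd. So $S_n\to-\infty$, and (a) says nothing. Yet $y_{n+1}\le y_n$ coordinatewise here, so $y_0$ dominates the whole orbit. This monotonicity is general.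

**(c)** *If $u\in K$, then $\langle u,S_n\rangle$ is nondecreasing for $n\ge1$.* Let $n\ge1$ and $z=P_2y_{n-1}$. Then $Az=b$ and $y_n=z^+$, so $r_n=A(z-z^+)=-Az^-$ and
$$\langle u,r_n\rangle=-\sum_k\langle\alpha_k,u\rangle\,z^-(k)\ge0 .$$

**Codimension one.** Let $m=1$. If the $\alpha_k$ have both strict signs, use Proposition 3. Otherwise, changing the sign of $(A,b)$ if necessary, $\alpha_k\ge0$ for all $k$, and $u=-1\in K$. By (c), $S_n\le S_j$ for $1\le j\le n$, so in (3) the terms $\alpha_k(S_n-S_j)$ are at most $0$, while $y_0(k)+\alpha_kS_n\le y_0(k)+\alpha_kS_1\le y_0(k)+R\alpha_k$. This is an $\ell_2$ bound, so norm convergence holds for hyperplanes.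

## Codimension two

The lesson so far is that an unbounded drift of $S_n$ in a direction $u\in K$ does no harm. For $m=2$ only one direction orthogonal to $u$ remains, and we must bound $S_n$ there.

**(d)** *Let $m=2$, let $u\in K$ be a unit vector and $w\perp u$ a unit vector. If $\sigma_n:=\langle w,S_n\rangle$ satisfies $|\sigma_n|\le B$ for all $n$, then $(y_n)$ converges in norm.* Write $\tau_n=\langle u,S_n\rangle$. For $1\le j\le n$, by (c) and $\langle\alpha_k,u\rangle\le0$,
$$\langle\alpha_k,S_n-S_j\rangle=\langle\alpha_k,u\rangle(\tau_n-\tau_j)+\langle\alpha_k,w\rangle(\sigma_n-\sigma_j)\le2B|\alpha_k| .$$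
Using this with $j=1$ and $S_1=r_0$,
$$y_0(k)+\langle\alpha_k,S_n\rangle=y_0(k)+\langle\alpha_k,r_0\rangle+\langle\alpha_k,S_n-S_1\rangle\le y_0(k)+(R+2B)|\alpha_k| .$$
By (3), $g_k=y_0(k)+(R+2B)|\alpha_k|$ is an $\ell_2$ bound.

**Proof of Theorem 2.**

**Step 1: reduction to $m=2$ and a finitely supported start.** If the codimension is $m<2$, replace $\ell_2,C_2,x_0$ by $\ell_2\oplus\mathbb R^{2-m}$ (with its nonnegative cone), $C_2\times\{0\}$, $(x_0,0)$. The codimension becomes $2$, and the orbit is $(x_n,0)$. So let $m=2$. The map $T=P_1P_2$ is nonexpansive, so for $y,y'\in C_1$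
$$\|T^ny-T^{n'}y\|\le2\|y-y'\|+\|T^ny'-T^{n'}y'\| .$$
Hence a limit of starting points with Cauchy orbits has a Cauchy orbit: the set of $y_0\in C_1$ with norm-convergent orbit is closed. Finitely supported vectors are dense in $C_1$, so we may assume that $y_0$ has finite support $E$.

If $(S_n)$ is bounded, (a) finishes the proof. Assume that it is unbounded. Then $K\ne\{0\}$ by (b).

**Step 2: the case $c_k>0$ for some $k$ with $\alpha_k\ne0$.** This coordinate bounds $S_n$ in the direction of $\alpha_k$. Since $y_n(k)\to c_k>0$, for all large $n$ the positive part is inactive at $k$ and $y_{n+1}(k)=y_n(k)+\langle\alpha_k,r_n\rangle$. So $\langle\alpha_k,S_n\rangle$ and $y_n(k)$ differ by a constant for large $n$, and $\langle\alpha_k,S_n\rangle$ converges. Let $u$ be a limit of $S_{n_i}/|S_{n_i}|$ with $|S_{n_i}|\to\infty$. It is a unit vector, $u\in K$ by (b), and $\langle\alpha_k,u\rangle=0$. With $w=\alpha_k/|\alpha_k|\perp u$ the sequence $\langle w,S_n\rangle$ is bounded, and (d) applies.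

**Step 3: the case $c_k=0$ whenever $\alpha_k\ne0$.** Now $b=Ac=\sum_kc_k\alpha_k=0$, so $r_n=-Ay_n$. Fix a unit vector $u\in K$, a unit vector $w\perp u$, and put $\tau_n=\langle u,S_n\rangle$, $\sigma_n=\langle w,S_n\rangle$. For all $n\ge0$ we have $\langle u,r_n\rangle=-\sum_k\langle\alpha_k,u\rangle y_n(k)\ge0$, so $(\tau_n)_{n\ge0}$ is nondecreasing with $\tau_0=0$. Let $D=\{k:\langle\alpha_k,w\rangle<0\}$ and
$$B=\max\Big(\{0\}\cup\Big\{\frac{y_0(k)}{|\langle\alpha_k,w\rangle|}:k\in E\cap D\Big\}\Big),$$
which is finite because $E$ is finite. This is the reason for Step 1.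

*Claim: $\sigma_n\le B$ for all $n\ge0$.* We have $\sigma_0=0\le B$. Suppose $\sigma_j\le B$ for all $j\le n$. We first show that for $k\in D$
$$y_n(k)\le|\langle\alpha_k,w\rangle|\,(B-\sigma_n). \tag{4}$$
By the choice of $B$, $y_0(k)\le|\langle\alpha_k,w\rangle|B$ for $k\in D$, trivially so if $k\notin E$. This is (4) for $n=0$. For $n\ge1$ we bound the entries of (3). For $1\le j\le n$,
$$\langle\alpha_k,S_n-S_j\rangle=\langle\alpha_k,u\rangle(\tau_n-\tau_j)+|\langle\alpha_k,w\rangle|(\sigma_j-\sigma_n)\le|\langle\alpha_k,w\rangle|(B-\sigma_n),$$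
and, since $\langle\alpha_k,u\rangle\tau_n\le0$,
$$y_0(k)+\langle\alpha_k,S_n\rangle\le y_0(k)-|\langle\alpha_k,w\rangle|\sigma_n\le|\langle\alpha_k,w\rangle|(B-\sigma_n).$$
This proves (4). The indices $k\notin D$ contribute nonpositively to $-\sum_k\langle\alpha_k,w\rangle y_n(k)$, so
$$\sigma_{n+1}-\sigma_n=-\sum_k\langle\alpha_k,w\rangle y_n(k)\le\sum_{k\in D}|\langle\alpha_k,w\rangle|\,y_n(k)\le(B-\sigma_n)\sum_k\langle\alpha_k,w\rangle^2=B-\sigma_n ,$$
where $B-\sigma_n\ge0$ was used. Hence $\sigma_{n+1}\le B$, and the claim is proved.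

The claim with $-w$ in place of $w$ bounds $\sigma_n$ from below. So $(\sigma_n)$ is bounded, and (d) gives norm convergence. $\blacksquare$

## The extra term in codimension three

Try the same proof with $m=3$. Now $u^\perp$ is a plane with orthonormal basis $w,w'$. Put $\sigma'_n=\langle w',S_n\rangle$. In the proof of (4) the decomposition becomes
$$\langle\alpha_k,S_n-S_j\rangle=\langle\alpha_k,u\rangle(\tau_n-\tau_j)+\langle\alpha_k,w\rangle(\sigma_n-\sigma_j)+\langle\alpha_k,w'\rangle(\sigma'_n-\sigma'_j).$$
The first term is at most $0$, and the second is handled by the induction hypothesis. The last term has no sign and no bound, and bounding it first would need the same control of $\sigma_n$. The scalar barrier $B$ works because the directions in play are just $w$ and $-w$. In a plane there is room to turn.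

This is what the quarter turn needs: a third equation whose coefficients all have one sign (the switch, the analogue of $u$), and two equations in which a direction can rotate. Three obstacles remain.

1. Each quarter turn uses two equations, and there are infinitely many turns. We have only two rows for all of them.
2. The cones $G_i$ belong to different subspaces, while $C_2$ must be one fixed subspace.
3. The limit of an alternating projection orbit need not be the nearest point of $C$, so the picture of successive projections is only a guide.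

For the first, an equation may be multiplied by any $\beta>0$ without changing its solutions, and a coordinate that has been switched off no longer matters in any equation. So a row can be used again, for new coordinates, with tiny coefficients. For the second, these tiny coefficients make the subspaces change as little as we please, and fixed iterates depend continuously on the subspace, as in the example with $\zeta$. For the third, an inequality for cones, Step 4 of the final section, replaces the nearest-point picture.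

## Infinitely many quarter turns in two rows

We begin the proof of Theorem 1.

**Reduction to $m=3$.** Suppose $(C_2,x_0)$ works for $m=3$. In $\ell_2\oplus\mathbb R^{m-3}\cong\ell_2$, with its nonnegative cone, take $C_2\times\{0\}$ and $(x_0,0)$. The orbit is $(x_n,0)$, the codimension is $m$, and the intersection is again $\{0\}$.

**Parameters.** Choose an integer $N_0\ge\max(5,32/\varepsilon)$ and put, for $j\ge0$,
$$N_j=2^jN_0,\qquad M_j=N_j^2,\qquad\theta_{j,i}=\frac{i\pi}{2N_j}\quad(0\le i\le N_j-1).$$
Let $f_j=(1,0)$ for even $j$ and $f_j=(0,1)$ for odd $j$. The vector $f_j$ says which of the two rows $b_j$ uses. The index set is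
$$I=\{\star_1,\star_2,\star_3\}\cup\{b_j:j\ge0\}\cup\bigcup_{j\ge0}\mathcal A_j,\qquad\mathcal A_j=\{a_{j,i}:0\le i\le N_j-1\}.$$

**Operators.** Since the coefficients will be tiny, we need something that keeps the projections stable; the indices $\star_i$ serve this purpose. Let $\mathcal O$ be the set of bounded operators $A:\ell_2(I)\to\mathbb R^3$ with
$$Ae_{\star_1}=(1,0,-1),\quad Ae_{\star_2}=(0,1,-1),\quad Ae_{\star_3}=(0,0,-1).$$
For $A\in\mathcal O$, $AA^*=\sum_k(Ae_k)(Ae_k)^T\ge\sum_{i=1}^3(Ae_{\star_i})(Ae_{\star_i})^T$, which is a fixed matrix, positive definite because the three columns are independent. So $A$ is onto, $\ker A$ has codimension $3$, and the projection onto $\ker A$,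
$$P_A=I-A^*(AA^*)^{-1}A ,$$
depends norm-continuously on $A\in\mathcal O$. For fixed $x_0\in C_1$ put $y_0^A=x_0$ and $y^A_{t+1}=(P_Ay^A_t)^+$. Then $\|y_t^A\|\le\|x_0\|$, and
$$\|y^{A'}_{t+1}-y^A_{t+1}\|\le\|P_{A'}y^{A'}_t-P_Ay^A_t\|\le\|y_t^{A'}-y_t^A\|+\|P_{A'}-P_A\|\,\|x_0\| .$$
By induction
$$\|y^{A'}_t-y^A_t\|\le t\,\|P_{A'}-P_A\|\,\|x_0\|, \tag{5}$$
so for each fixed $t$ the map $A\mapsto y_t^A$ is continuous on $\mathcal O$.

**The systems.** We construct $A^{(0)},A^{(1)},\dots\in\mathcal O$. Each $A^{(n)}$ has nonzero columns only on a finite set $J_n\supset\{\star_1,\star_2,\star_3\}$. Write $A^{(n)}e_k=(v_k,-\zeta_k)$ with $v_k\in\mathbb R^2$ and $\zeta_k\ge0$. An index $k\in J_n$ is called *active* if $\zeta_k=0$ and *retired* if $\zeta_k>0$. The $\star_i$ are always retired. The systems are the following, numbered $n=0,1,2,\dots$ in the order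
$$0;\ (0,0),(0,1),\dots,(0,N_0);\ (1,0),\dots,(1,N_1);\ (2,0),\dots$$

* *System $0$.* $J_0=\{\star_1,\star_2,\star_3,b_0\}\cup\mathcal A_0$. The indices $b_0$ and $\mathcal A_0$ are active, with $v_{b_0}=\beta_0f_0$, $v_{a_{0,i}}=-M_0\beta_0\cos\theta_{0,i}f_0$, $\beta_0=1$.
* *Creation of $(j,0)$*, from system $0$ if $j=0$ and from $(j-1,N_{j-1})$ if $j\ge1$. With a small $\beta_{j+1}>0$, add active indices $b_{j+1}$ and $\mathcal A_{j+1}$ with $v_{b_{j+1}}=\beta_{j+1}f_{j+1}$ and $v_{a_{j+1,i}}=-M_{j+1}\beta_{j+1}\cos\theta_{j+1,i}f_{j+1}$, and change the columns of $\mathcal A_j$, which are active, to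
$$v_{a_{j,i}}=-M_j\big(\beta_j\cos\theta_{j,i}\,f_j+\beta_{j+1}\sin\theta_{j,i}\,f_{j+1}\big).$$
* *From $(j,i-1)$ to $(j,i)$, $1\le i\le N_j$.* Retire $a_{j,i-1}$: change its $\zeta$ from $0$ to a small positive number. If $i=N_j$, also retire $b_j$ in the same way. Retired columns are never changed again.

At the beginning of stage $j$ (system $0$ if $j=0$, system $(j-1,N_{j-1})$ if $j\ge1$) the active set is $\{b_j\}\cup\mathcal A_j$, with $v_{b_j}=\beta_jf_j$ and $v_{a_{j,i}}=-M_j\beta_j\cos\theta_{j,i}f_j$. In particular $b_{j-1}$, which shared its row with $b_{j+1}$, is retired before $b_{j+1}$ appears. In every transition the changed columns are finitely many, and each changes by the new parameter ($\beta_{j+1}$, respectively $\zeta$) times a number fixed in advance. So $\|A^{(n+1)}-A^{(n)}\|$ can be made as small as we please.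

**The cones.** Let $Q_n=\{y\in\mathbb R^{J_n}:y\ge0,\ A^{(n)}y=0\}$. The third row says $\sum_k\zeta_ky(k)=0$, so $y$ vanishes at retired indices. In the $f_j$-component the factor $\beta_j$ cancels, and in the $f_{j+1}$-component $\beta_{j+1}$ cancels. This gives the following.

* At the beginning of stage $j$, $Q_n=\mathcal Q_j$, the set of $y\ge0$ supported on $\{b_j\}\cup\mathcal A_j$ with
$$y(b_j)=M_j\sum_i\cos\theta_{j,i}\,y(a_{j,i}). \tag{6}$$
* In system $(j,i)$, $0\le i\le N_j-1$, $Q_n$ is the set of $y\ge0$ supported on $\{b_j,b_{j+1}\}\cup\{a_{j,l}:l\ge i\}\cup\mathcal A_{j+1}$ with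
$$y(b_j)=M_j\sum_{l\ge i}\cos\theta_{j,l}\,y(a_{j,l}),\quad y(b_{j+1})=M_j\sum_{l\ge i}\sin\theta_{j,l}\,y(a_{j,l})+M_{j+1}\sum_l\cos\theta_{j+1,l}\,y(a_{j+1,l}). \tag{7}$$
* In system $(j,N_j)$, $Q_n=\mathcal Q_{j+1}$.

Compare (7) with (1): the part on $b_j,b_{j+1},\mathcal A_j$ is the turning cone $G_i$, and $\mathcal A_{j+1}$ waits for the next turn. The cones do not depend on the $\beta$'s and $\zeta$'s, although the subspaces do.

## Consecutive cones are close

The next lemma is the quarter turn in its usable form: every vector of one cone has a vector of the next cone at relative distance $O(1/N_j)$.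

**Lemma A.** If system $n+1$ is $(j,i)$ with $0\le i\le N_j$, then for every $p\in Q_n$ there is $q\in Q_{n+1}$ with $\|q-p\|\le\rho\|p\|$, where $\rho=2/N_j$.

**Proof.** Write $N,M,\theta_l$ for $N_j,M_j,\theta_{j,l}$. Recall $N\ge5$ and $M=N^2$.

*The case $i=0$: gather the mass at angle $0$.* Here $p\in\mathcal Q_j$. Put $s=p(b_j)$. For all $l$, $\cos\theta_l\ge\cos\theta_{N-1}=\sin\frac\pi{2N}\ge\frac1N$, using $\sin x\ge\frac{2x}\pi$ on $[0,\frac\pi2]$. So (6) gives $s\ge\frac MN\sum_lp(a_{j,l})$, that is, $\sum_lp(a_{j,l})\le\frac{Ns}M=\frac sN$. Let $q=s\,e_{b_j}+\frac sMe_{a_{j,0}}$. Since $\theta_0=0$, $q$ satisfies (7) with $i=0$. The coordinates at $b_j$ agree, so $\|q-p\|\le\frac sN+\frac s{N^2}\le\frac2N\|p\|$.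

*The case $1\le i\le N-1$: turn by one angle.* Now $p$ satisfies (7) with $i-1$. Put $y=p(a_{j,i-1})$. Define $q$ from $p$ by moving the mass $y$ from $a_{j,i-1}$ to $a_{j,i}$, adding $My(\cos\theta_i-\cos\theta_{i-1})$ at $b_j$ and $My(\sin\theta_i-\sin\theta_{i-1})$ at $b_{j+1}$, and leaving everything else unchanged. Then $q$ satisfies the equations (7) for $i$. Their right-hand sides are nonnegative, so $q(b_j),q(b_{j+1})\ge0$ and $q\in Q_{n+1}$. By (7) for $p$, $p(b_j)\ge My\cos\theta_{i-1}$ and $p(b_{j+1})\ge My\sin\theta_{i-1}$. Squaring and adding gives $My\le\|p\|$. The change in the $(b_j,b_{j+1})$-plane is $My$ times a chord of the unit circle for the angle $\frac\pi{2N}$, so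
$$\|q-p\|\le My\cdot2\sin\tfrac\pi{4N}+\sqrt2\,y\le\Big(\frac\pi{2N}+\frac{\sqrt2}{N^2}\Big)\|p\|\le\frac2N\|p\| .$$
The last step needs $\frac\pi2+\frac{\sqrt2}N\le2$, which holds for $N\ge5$.

*The case $i=N$: hand over to the next stage.* Now $p$ satisfies (7) with index $N-1$. Put $y=p(a_{j,N-1})$. As before $My\le\|p\|$. Define $q$ from $p$ by setting the coordinates $b_j$ and $a_{j,N-1}$ to $0$ and adding $\frac{M_j}{M_{j+1}}\sin\theta_{N-1}\,y$ at $a_{j+1,0}$. Since $\theta_{j+1,0}=0$, the sum $M_{j+1}\sum_l\cos\theta_{j+1,l}\,q(a_{j+1,l})$ equals $M_j\sin\theta_{N-1}\,y+M_{j+1}\sum_l\cos\theta_{j+1,l}\,p(a_{j+1,l})=p(b_{j+1})=q(b_{j+1})$, so $q\in\mathcal Q_{j+1}=Q_{n+1}$. Since $p(b_j)=My\cos\theta_{N-1}=My\sin\frac\pi{2N}\le\frac{\pi}{2N}\|p\|$, we get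
$$\|q-p\|\le p(b_j)+y+\frac{M_j}{M_{j+1}}y\le\Big(\frac\pi{2N}+\frac1{M_j}+\frac1{M_{j+1}}\Big)\|p\|\le\Big(\frac\pi{2N}+\frac2{N^2}\Big)\|p\|\le\frac2N\|p\| .$$
The last step needs $\frac\pi2+\frac2N\le2$, which holds for $N\ge5$. $\blacksquare$

A relative distance of order $1/N_j$ would be useless if it were the loss of norm, since stage $j$ has $N_j+1$ transitions. The loss is governed by the cosine of the angle, which is quadratic in the distance.

**Lemma B.** If $p\ne0$ and $\|q-p\|\le\rho\|p\|$ with $0\le\rho<1$, then $q\ne0$ and $\langle p,q\rangle\ge\sqrt{1-\rho^2}\,\|p\|\,\|q\|$.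

**Proof.** $q\ne0$ since $\|q-p\|<\|p\|$. Expanding $\|q-p\|^2\le\rho^2\|p\|^2$ gives $2\langle p,q\rangle\ge\|q\|^2+(1-\rho^2)\|p\|^2\ge2\sqrt{1-\rho^2}\,\|p\|\,\|q\|$ by the inequality of arithmetic and geometric means. $\blacksquare$

## One subspace that shadows all the systems

**Step 1: the starting point and the limits $p_n$.** The purpose is to attach to each system the point where its orbit settles. Let
$$x_0=e_{b_0}+\tfrac1{M_0}e_{a_{0,0}}.$$
By (6), $x_0\in\mathcal Q_0=Q_0$, and $\|x_0\|\ge1$. Let $\eta_n=2^{-n}\varepsilon/8$. Given $A^{(n)}$, write $y_t^{(n)}=y_t^{A^{(n)}}$. The columns off $J_n$ vanish, so $P_{A^{(n)}}$ maps $\mathbb R^{J_n}$ to itself and acts there as the projection onto $\ker A^{(n)}\cap\mathbb R^{J_n}$. So the orbit lies in the finite-dimensional space $\mathbb R^{J_n}$, and by (W) it converges in norm to some $p_n\in Q_n$. By (F) with $c=0$, $\|p_n\|\le\|x_0\|$.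

**Step 2: choosing the perturbations.** The purpose is to let system $n$ run until it has nearly settled, and then to perturb so little that nothing visible happens up to that time. Given $A^{(n)}$, choose $T_n>T_{n-1}$ (with $T_{-1}=0$) such that $\|y^{(n)}_{T_n}-p_n\|\le\eta_n/2$. By the continuity (5), choose $\kappa_n>0$, with $\kappa_n\le\kappa_{n-1}/2$ if $n\ge1$, such that
$$A'\in\mathcal O,\ \|A'-A^{(n)}\|\le\kappa_n\quad\Longrightarrow\quad\|y^{A'}_{T_n}-y^{(n)}_{T_n}\|\le\eta_n/2 .$$
Then choose the new parameter of the next transition so small that $\|A^{(n+1)}-A^{(n)}\|\le\kappa_n/2$. This defines $A^{(n+1)}$, and the induction continues.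

**Step 3: the limit operator.** The sequence $(A^{(n)})$ is Cauchy. Its limit $A$ is a bounded operator with the prescribed $\star$-columns, so $A\in\mathcal O$, and $\|A-A^{(n)}\|\le\frac12\sum_{m\ge n}\kappa_m\le\kappa_n$. Taking $A'=A^{(n+1)}$ and $A'=A$ in Step 2,
$$\|y^{(n+1)}_{T_n}-p_n\|\le\eta_n,\qquad\|y^A_{T_n}-p_n\|\le\eta_n. \tag{8}$$
So the single orbit $(y_t^A)$ passes close to every $p_n$. It remains to show that the $p_n$ stay long.

**Step 4: an inequality for cones.** The purpose is to compare $p_{n+1}$ with $p_n$ without knowing where exactly $p_{n+1}$ is. Let $q\in Q_{n+1}$. For every $s>0$ also $sq\in Q_{n+1}$, so (F) for system $n+1$ gives $\|p_{n+1}-sq\|\le\|y^{(n+1)}_{T_n}-sq\|$. Squaring,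
$$\|p_{n+1}\|^2-2s\langle p_{n+1},q\rangle\le\|y^{(n+1)}_{T_n}\|^2-2s\langle y^{(n+1)}_{T_n},q\rangle .$$
Divide by $2s$, let $s\to\infty$, and use (8):
$$\langle p_{n+1},q\rangle\ge\langle y^{(n+1)}_{T_n},q\rangle\ge\langle p_n,q\rangle-\eta_n\|q\| .\tag{9}$$

**Step 5: the norms stay large.** Put $\rho_n=2/N_j$ when system $n+1$ is $(j,i)$; then $\rho_n\leq\frac25<1$. Suppose $p_n\ne0$. Take $q\in Q_{n+1}$ from Lemma A for $p=p_n$. By Lemma B, $q\ne0$, and (9) gives
$$\|p_{n+1}\|\,\|q\|\ge\langle p_{n+1},q\rangle\ge\sqrt{1-\rho_n^2}\,\|p_n\|\,\|q\|-\eta_n\|q\| .$$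
Dividing by $\|q\|$ and using $\sqrt{1-\rho_n^2}\ge1-\rho_n^2$ and $\|p_n\|\le\|x_0\|$,
$$\|p_{n+1}\|\ge\|p_n\|-\rho_n^2\|x_0\|-\eta_n .$$
Stage $j$ contributes $N_j+1$ transitions, so
$$\sum_n\rho_n^2=\sum_j(N_j+1)\frac4{N_j^2}\le\sum_j\frac8{N_j}=\frac{16}{N_0}\le\frac\varepsilon2,\qquad\sum_n\eta_n=\frac\varepsilon4 .$$
Since $x_0\in Q_0$ is a fixed point of system $0$, $p_0=x_0$. As $\|x_0\|\ge1$, induction on $n$, in which the bound itself guarantees $p_n\ne0$ at each step, gives
$$\|p_n\|\ge\Big(1-\frac{3\varepsilon}4\Big)\|x_0\|>0\qquad\text{for all }n .$$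
By (8) and $\eta_n\le\frac\varepsilon8\le\frac\varepsilon8\|x_0\|$,
$$\|y^A_{T_n}\|\ge\Big(1-\frac{3\varepsilon}4-\frac\varepsilon8\Big)\|x_0\|\ge(1-\varepsilon)\|x_0\| .\tag{10}$$

**Step 6: the subspace $\ker A$.** Let $C_2=\ker A$, a closed linear subspace of codimension $3$. Every index of $I$ is a $\star_i$ or is eventually retired: $a_{j,i}$ in system $(j,i+1)$, and $b_j$ in system $(j,N_j)$. Retired columns are never changed again, so all entries of the third row of $A$ are strictly negative. If $y\ge0$ and $Ay=0$, the third row forces $y=0$. Thus $C=\{0\}$.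

Since $x_0\in C_1$, we have $x_{2t+1}=y_t^A$. By (F) with $c=0$, $\|x_n\|$ is nonincreasing, and by (10), $\|x_{2T_n+1}\|\ge(1-\varepsilon)\|x_0\|$ with $T_n\to\infty$. Hence $\|x_n\|\ge(1-\varepsilon)\|x_0\|>0$ for all $n$. If $(x_n)$ converged in norm, its limit would lie in $C_1$ (closed, containing the odd terms) and in $C_2$ (closed, containing the even terms with $n\ge2$), so it would be $0$, against this bound. This proves Theorem 1 for $m=3$, and by the reduction for every $m\ge3$. $\blacksquare$
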